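# The sharp Hausdorff–Young constant of the Heisenberg group

## 1. The constant $H_p(\mathbb H_n)$ is $B_p^{2n+1}$

**Theorem A.** For every integer $n\ge 1$ and every $p\in[1,2]$,
$$H_p(\mathbb H_n)=B_p^{2n+1}.$$

Here $\mathbb H_n$ is the Heisenberg group, $H_p(G)$ is the best constant in the Hausdorff–Young inequality of a group $G$, and $B_p$ is the one-dimensional Euclidean constant. We now make each of these precise.

*The number $B_p$.* For $1\le p\le 2$ let $p'$ be the conjugate exponent, $1/p+1/p'=1$, and put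
$$B_p=\left(p^{1/p}/p'^{\,1/p'}\right)^{1/2},$$
with $p'^{\,1/p'}=1$ when $p'=\infty$. Thus $B_1=B_2=1$, and for $p=4/3$, $p'=4$ we get $B_{4/3}^2=(4/3)^{3/4}4^{-1/4}\approx 0.8774$. By Babenko (for $p'$ an even integer) and Beckner (general $p$), the best constant $C$ in $\|\hat f\|_{L^{p'}(\mathbb R^k)}\le C\|f\|_{L^p(\mathbb R^k)}$, with $\hat f(\xi)=\int f(x)e^{-2\pi i\xi\cdot x}dx$, is $B_p^k$. We use this theorem as known.

*The number $H_p(G)$.* Let $G$ be a locally compact unimodular group of type I with Haar measure $dg$ and unitary dual $\hat G$ (equivalence classes of irreducible unitary representations, with the Mackey Borel structure). For $f\in L^1(G)$ and $\pi\in\hat G$ put $\hat f(\pi)=\int_G f(g)\pi(g)\,dg$, an operator. The Plancherel measure $\mu$ is the unique measure on $\hat G$ with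
$$\int_G|\varphi(g)|^2dg=\int_{\hat G}\operatorname{tr}\big(\hat\varphi(\pi)^*\hat\varphi(\pi)\big)\,d\mu(\pi).$$
The size of an operator is measured in the Schatten class $\mathcal S^{q}$: if $A$ is compact with singular values $a_1\ge a_2\ge\dots$ (the eigenvalues of $|A|=(A^*A)^{1/2}$), then $\|A\|_{\mathcal S^q}=(\sum_k a_k^q)^{1/q}$. For example, an orthogonal projection of rank $k$ has $\mathcal S^q$ norm $k^{1/q}$; $\mathcal S^2$ is the Hilbert–Schmidt class, and for an integral operator its norm is the $L^2$ norm of the kernel. Put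
$$\|\hat f\|_{L^{p'}(\hat G)}=\Big(\int_{\hat G}\|\hat f(\pi)\|_{\mathcal S^{p'}}^{p'}\,d\mu(\pi)\Big)^{1/p'},$$
with the essential supremum of operator norms if $p'=\infty$. Then $H_p(G)$ is the best $C$ in $\|\hat f\|_{L^{p'}(\hat G)}\le C\|f\|_{L^p(G)}$ for all $f\in L^1(G)\cap L^p(G)$. For $G=\mathbb R^k$ all irreducible representations are one-dimensional, and this is the classical inequality.

*The group.* $\mathbb H_n=\mathbb R^n\times\mathbb R^n\times\mathbb R$ carries the product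
$$(u,v,t)(u',v',t')=\big(u+u',\,v+v',\,t+t'+\tfrac12(u\cdot v'-u'\cdot v)\big)$$
and the Haar measure $du\,dv\,dt$. So Theorem A says that the sharp constant does not see the group law: it is the constant of $\mathbb R^{2n+1}$, one factor $B_p$ for each coordinate.

The statement is posed as a conjecture in the slides "On sharp constants in local and global Hausdorff–Young inequalities" (http://web.mat.bham.ac.uk/lmsmidlands2016/docs/slides_mueller.pdf). Two earlier facts: Klein and Russo showed $H_p(\mathbb H_n)=B_p^{2n+1}$ when $p'$ is an even integer, and Baklouti, Ludwig and Smaoui showed $H_p(\mathbb H_n)\le B_p^{n+1}$ for all $1\le p\le2$.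

The group enters the proof through one operator-valued transform on $\mathbb R^{2n}$, and the core of the matter is a sharp inequality for it. For $z=(u,v)\in\mathbb R^{2n}$ let $\pi(z)$ be the unitary operator on $\mathcal H=L^2(\mathbb R^n)$
$$\pi(u,v)\varphi(x)=e^{2\pi i(v\cdot x+\frac12u\cdot v)}\varphi(x+u),\qquad\text{and}\qquad W(F)=\int_{\mathbb R^{2n}}F(z)\pi(z)\,dz .$$
$W(F)$ is the Weyl transform of $F$. From now on $q=p'$, $d=2n$, and $\|\cdot\|_q$ applied to an operator is its $\mathcal S^q$ norm.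

**Theorem B.** Let $1<p<2$. Then $\|W(F)\|_q\le B_p^{2n}\|F\|_{L^p(\mathbb R^{2n})}$ for all $F\in L^1\cap L^p$, and the constant is optimal.

We also prove two complements, which Theorem A does not need.

**Theorem C.** Let $1<p<2$. If $0\ne F\in L^p(\mathbb R^{2n})$, then $\|W(F)\|_q<B_p^{2n}\|F\|_p$. If $0\neq f\in L^1\cap L^p(\mathbb H_n)$, then $\|\hat f\|_{L^q(\widehat{\mathbb H}_n)}<B_p^{2n+1}\|f\|_p$.

**Theorem D.** If $G$ is a connected, simply connected nilpotent Lie group of step $\le 2$, then $H_p(G)=B_p^{\dim G}$ for $1\le p\le2$.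

In Theorem C, $W$ on $L^p$ is the continuous extension provided by Lemma 2.2.

## 2. Weyl operators and Schatten norms

Facts on Schatten classes that we use freely: $\|A\|_{op}\le\|A\|_q$; $\|UAU'\|_q=\|A\|_q$ for unitary $U,U'$; for a bounded operator $T$,
$$\|T\|_q=\sup\{|\operatorname{tr}(TY)|:\ Y\text{ of finite rank},\ \|Y\|_p\le1\},\tag{2.1}$$
with value $\infty$ if $T\notin\mathcal S^q$; and if $P_N$ are orthogonal projections increasing strongly to $1$, then $\|P_NAP_N\|_q\le\|A\|_q$ and $P_NAP_N\to A$ in $\mathcal S^q$ (clear for rank-one $A$, and finite-rank operators are dense since $q<\infty$).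

Write $[z,z']=u\cdot v'-u'\cdot v$ for $z=(u,v)$, $z'=(u',v')$.

**Lemma 2.1.** $\pi(z)\pi(z')=e^{\pi i[z,z']}\pi(z+z')$, $\pi(z)^*=\pi(-z)$, and
$$\pi(x+z)=\pi(x/2)\,\pi(z)\,\pi(x/2),\qquad \pi(w)\pi(z)\pi(w)^*=e^{2\pi i[w,z]}\pi(z).\tag{2.2}$$
For each $\xi\in\mathbb R^d$ there is $w_\xi$, linear and bijective in $\xi$, such that $\alpha_\xi(A):=\pi(w_\xi)A\pi(w_\xi)^*$ satisfies $\alpha_\xi(\pi(z))=e^{2\pi i\xi\cdot z}\pi(z)$. Each $\alpha_\xi$ is isometric on $\mathcal S^q$. The family $\{\pi(z)\}$ is irreducible.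

*Proof.* We compute $\pi(z)\pi(z')\varphi(x)=e^{2\pi i(v\cdot x+\frac12u\cdot v)}e^{2\pi i(v'\cdot(x+u)+\frac12u'\cdot v')}\varphi(x+u+u')$, while $\pi(z+z')\varphi(x)$ has the phase $(v+v')\cdot x+\frac12(u+u')\cdot(v+v')$. The difference of phases is $\frac12(u\cdot v'-u'\cdot v)$, which is the first claim. Then $\pi(-z)\pi(z)=\pi(0)=1$ gives the adjoint. In $\pi(x/2)\pi(z)\pi(x/2)$ the accumulated phase is $[x/2,z]+[x/2+z,x/2]=[x/2,z]+[z,x/2]=0$; in $\pi(w)\pi(z)\pi(-w)$ it is $[w,z]-[w+z,w]=2[w,z]$. For $\xi=(\xi_u,\xi_v)$ take $w_\xi=(\xi_v,-\xi_u)$, so that $[w_\xi,z]=\xi_v\cdot v+\xi_u\cdot u=\xi\cdot z$. An operator commuting with all $\pi(0,v)$ commutes with all multiplications by $e^{2\pi iv\cdot x}$, hence is multiplication by a bounded function; if it also commutes with all translations $\pi(u,0)$, the function is constant. $\square$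

The automorphisms $\alpha_\xi$ will be the main tool: multiplying $F$ by a character $e^{2\pi i\xi\cdot z}$ conjugates $W(F)$ by a unitary and does not change its Schatten norm.

**Lemma 2.2.** $\|W(F)\|_{op}\le\|F\|_1$ for $F\in L^1$; $\|W(F)\|_2=\|F\|_2$ for $F\in L^1\cap L^2$; and $\|W(F)\|_q\le\|F\|_p$ for $F\in L^1\cap L^p$, $1<p<2$. So $W$ extends to a contraction $L^p\to\mathcal S^q$.

*Proof.* The first bound is the triangle inequality. With $x'=x+u$ we have $v\cdot x+\frac12u\cdot v=\frac12v\cdot(x+x')$, so $W(F)$ has kernel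
$$K(x,x')=\int F(x'-x,v)\,e^{\pi iv\cdot(x+x')}dv .\tag{2.3}$$
The map $(x,x')\mapsto(x'-x,\frac{x+x'}2)$ has Jacobian of modulus $1$, and for fixed $a=x'-x$ the kernel is the inverse Fourier transform of $F(a,\cdot)$ at $\frac{x+x'}2$. Plancherel in $v$ gives $\|K\|_{L^2}=\|F\|_2$.

For the third bound we interpolate. Let $F$ be bounded with compact support, $\|F\|_p=1$, and let $Y=U|Y|$ have finite rank and $\|Y\|_p=1$. For $0\le\operatorname{Re}\zeta\le1$ put $F_\zeta=\operatorname{sgn}(F)|F|^{p(1-\zeta/2)}$ and $Y_\zeta=U|Y|^{p(1-\zeta/2)}$, powers being $0$ where the base is $0$. Then $g(\zeta)=\operatorname{tr}(W(F_\zeta)Y_\zeta)$ is bounded and continuous in the strip and analytic inside. If $\operatorname{Re}\zeta=0$, then $|g|\le\|W(F_\zeta)\|_{op}\|Y_\zeta\|_1\le\|F\|_p^p\,\|Y\|_p^p=1$. If $\operatorname{Re}\zeta=1$, then $|g|\le\|F_\zeta\|_2\|Y_\zeta\|_2=1$, since $|F_\zeta|^2=|F|^p$ and likewise for $Y$. At $\zeta=2/q$ the exponent is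 $p(1-1/q)=1$, so the three-lines theorem gives $|\operatorname{tr}(W(F)Y)|\le1$, and (2.1) gives the claim for such $F$. For general $F\in L^1\cap L^p$ choose such $F_m\to F$ in $L^1$ and in $L^p$; then $W(F_m)\to W(F)$ in operator norm, so $|\operatorname{tr}(W(F)Y)|\le\|F\|_p\|Y\|_p$ for finite-rank $Y$, and (2.1) applies again. $\square$

So Theorem B asks for the factor $B_p^{2n}$ in place of the constant $1$ that interpolation gives.

## 3. Gaussians by hand

Let $G_\sigma(z)=e^{-\pi|z|^2/\sigma}$ on $\mathbb R^{2n}$, and let $\omega_n(\sigma)=\|W(G_\sigma)\|_q$. Since the kernel of $W(G_\sigma)$ factors over the coordinates, $\omega_n=\omega_1^n$.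

**Lemma 3.1.** Let $0<\sigma<2$ and $r=\frac{2-\sigma}{2+\sigma}\in(0,1)$. Then $W(G_\sigma)$ is positive with eigenvalues $(1-r)^nr^{|k|}$, $k\in\mathbb N^n$ (where $0\in\mathbb N$), so
$$\omega_n(\sigma)=\Big(\frac{1-r}{(1-r^q)^{1/q}}\Big)^n,\qquad\lim_{\sigma\to0}\sigma^{-n/p}\omega_n(\sigma)=q^{-n/q},\qquad \lim_{\sigma\to0}\frac{\omega_n(\sigma)}{\|G_\sigma\|_p}=B_p^{2n}.\tag{3.1}$$

*Proof.* By (2.3) the kernel is $\sigma^{n/2}e^{-\pi|x-x'|^2/\sigma-\pi\sigma|x+x'|^2/4}$. Let $h_k$ be the $L^2(\mathbb R)$-normalized Hermite functions with $h_0=2^{1/4}e^{-\pi x^2}$. Mehler's formula says that for $|r|<1$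
$$\sum_kr^kh_k(x)h_k(y)=\sqrt{\tfrac2{1-r^2}}\exp\Big(-\tfrac\pi2\tfrac{1-r}{1+r}(x+y)^2-\tfrac\pi2\tfrac{1+r}{1-r}(x-y)^2\Big).$$
Our $r$ satisfies $\sigma=2\frac{1-r}{1+r}$, so both exponents match, and the prefactors compare as $\sigma^{1/2}\sqrt{(1-r^2)/2}=1-r$ in each coordinate. This gives the eigenvalues; summing $q$-th powers of geometric series gives $\omega_n$. As $\sigma\to0$, $1-r=\frac{2\sigma}{2+\sigma}\sim\sigma$ and $1-r^q\sim q\sigma$, so $\omega_1(\sigma)\sim\sigma^{1-1/q}q^{-1/q}=\sigma^{1/p}q^{-1/q}$. Finally $\|G_\sigma\|_p=(\sigma/p)^{n/p}$, and $p^{n/p}q^{-n/q}=B_p^{2n}$. $\square$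

This already proves the optimality claim in Theorem B. How does the ratio behave for positive $\sigma$? It equals $\big(p^{1/p}\sigma^{-1/p}\omega_1(\sigma)\big)^n$, and inserting $\sigma=2\frac{1-r}{1+r}$ and $q/p=q-1$,
$$\big(\sigma^{-1/p}\omega_1(\sigma)\big)^q=2^{1-q}\,\frac{(1-r)(1+r)^{q-1}}{1-r^q}.$$
The logarithmic derivative in $r$ is
$$-\frac1{1-r}+\frac{q-1}{1+r}+\frac{qr^{q-1}}{1-r^q}=\frac{g(r)}{(1-r^2)(1-r^q)},\qquad g(r)=(q-2)(1-r^q)-q(r-r^{q-1}).$$
Here $g(1)=g'(1)=0$ and $g''(r)=q(q-1)(q-2)r^{q-3}(1-r)>0$ on $(0,1)$. So $g'<0$ and $g>0$ on $(0,1)$. Since $r$ decreases in $\sigma$: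
$$\sigma\mapsto\sigma^{-1/p}\omega_1(\sigma)\ \text{ is strictly decreasing on }(0,2).\tag{3.2}$$
For $n=1$, $p=4/3$, $q=4$: at $\sigma=2$ we have $r=0$ (by continuity, $W(G_2)$ is the projection onto $h_0$) and the ratio is $(2/3)^{3/4}\approx0.738$; at $\sigma=2/3$, $r=1/2$ and it is $\frac12(15/16)^{-1/4}2^{3/4}\approx0.855$; the limit at $\sigma=0$ is $B_{4/3}^2\approx0.877$. On the Euclidean side every Gaussian gives equality. Here the supremum is only reached in the limit of Gaussians that concentrate at a point, and this will tell us how to set up the proof.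

## 4. From the Weyl transform to $\mathbb H_n$

We now show that Theorem B implies Theorem A.

**Step 1: the Plancherel measure.** This step makes the norm on $\widehat{\mathbb H}_n$ explicit. For $\lambda\ne0$ let
$$\pi_\lambda(u,v,t)\varphi(x)=e^{2\pi i\lambda(t+v\cdot x+\frac12u\cdot v)}\varphi(x+u).$$
The computation of Lemma 2.1 shows that these are representations. By the Stone–von Neumann theorem they are irreducible and pairwise inequivalent and, together with the characters, exhaust $\widehat{\mathbb H}_n$. Let $f^\lambda(z)=\int f(z,t)e^{2\pi i\lambda t}dt$, $\epsilon=\operatorname{sgn}\lambda$, and let $D_\lambda\varphi(x)=|\lambda|^{n/4}\varphi(|\lambda|^{1/2}x)$, a unitary. Then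
$$D_\lambda\,\pi(a,b)\,D_\lambda^{-1}\varphi(x)=e^{2\pi i(|\lambda|^{1/2}b\cdot x+\frac12a\cdot b)}\varphi(x+|\lambda|^{-1/2}a),$$
and with $a=|\lambda|^{1/2}u$, $b=\epsilon|\lambda|^{1/2}v$ this is $\pi_\lambda(u,v,0)$. Changing variables, $\hat f(\pi_\lambda)=\int f^\lambda(z)\pi_\lambda(z,0)dz$ is unitarily equivalent to
$$|\lambda|^{-n}W(F_\lambda),\quad F_\lambda(u,v)=f^\lambda(|\lambda|^{-1/2}u,\epsilon|\lambda|^{-1/2}v),\quad \|F_\lambda\|_p=|\lambda|^{n/p}\|f^\lambda\|_p.\tag{4.1}$$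
By Lemma 2.2, $\|\hat f(\pi_\lambda)\|_2^2=|\lambda|^{-2n}|\lambda|^n\|f^\lambda\|_2^2=|\lambda|^{-n}\|f^\lambda\|_2^2$. Hence $\int\|\hat f(\pi_\lambda)\|_2^2\,|\lambda|^nd\lambda=\|f\|_2^2$ for $f\in L^1\cap L^2$, by Plancherel in $t$. By uniqueness, $\mu$ is $|\lambda|^nd\lambda$ on $\{\pi_\lambda\}$. For $f\in L^1$ the map $\lambda\mapsto\hat f(\pi_\lambda)$ is weakly continuous on $\lambda\ne0$, so by (2.1) $\lambda\mapsto\|\hat f(\pi_\lambda)\|_q$ is lower semicontinuous, hence measurable.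

**Step 2: upper bound for $1<p<2$.** We gain $B_p^{2n}$ from $z$ by Theorem B and $B_p$ from $t$ by Babenko–Beckner. Let $f\in L^1\cap L^p(\mathbb H_n)$. Each $f^\lambda$ is in $L^1$. By (4.1) and Theorem B, and since $-n+n/p=-n/q$,
$$\|\hat f(\pi_\lambda)\|_q\le B_p^{2n}|\lambda|^{-n/q}\|f^\lambda\|_p,\tag{4.2}$$
trivially so if $\|f^\lambda\|_p=\infty$. The weight $|\lambda|^n$ cancels exactly. By Minkowski's integral inequality ($p\le q$) and Babenko–Beckner in $t$,
$$\Big(\int\|\hat f(\pi_\lambda)\|_q^q|\lambda|^nd\lambda\Big)^{1/q}\le B_p^{2n}\big\|\,\|f^\lambda\|_{L^p_z}\big\|_{L^q_\lambda}\le B_p^{2n}\big\|\,\|f^\lambda(z)\|_{L^q_\lambda}\big\|_{L^p_z}\le B_p^{2n+1}\|f\|_p.\tag{4.3}$$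

**Step 3: lower bound for $1<p<2$.** We test on functions that concentrate in $z$ but not in $t$. Let $f(z,t)=G_s(z)k(t)$ with $k(t)=e^{-\pi t^2}$, so $\hat k=k$, and $F_\lambda=\hat k(\lambda)G_{s|\lambda|}$. Since $-n+n/q=-n/p$,
$$\|\hat f(\pi_\lambda)\|_q|\lambda|^{n/q}=s^{n/p}\big[(s|\lambda|)^{-n/p}\omega_n(s|\lambda|)\big]\hat k(\lambda),\qquad \|f\|_p=(s/p)^{n/p}\|k\|_p.$$
As $s\to0$ the bracket tends to $q^{-n/q}$ for every $\lambda\neq0$ by (3.1). Fatou's lemma gives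
$$\liminf_{s\to0}\frac{\|\hat f\|_{L^q(\widehat{\mathbb H}_n)}}{\|f\|_p}\ge p^{n/p}q^{-n/q}\frac{\|\hat k\|_q}{\|k\|_p}=B_p^{2n}\,q^{-1/2q}p^{1/2p}=B_p^{2n+1}.$$

**Step 4: the endpoints.** For $p=2$ the claim is Plancherel, with $B_2=1$. For $p=1$, $\|\hat f(\pi)\|_{op}\le\|f\|_1$ always, so $H_1\le1=B_1$. For the $f$ of Step 3 with $s=1$ we have $\|f\|_1=1$, and for $0<|\lambda|<2$ the largest eigenvalue in Lemma 3.1 with $\sigma=|\lambda|$ is $\big(\frac{2|\lambda|}{2+|\lambda|}\big)^n$. So $\|\hat f(\pi_\lambda)\|_{op}=\big(\frac2{2+|\lambda|}\big)^n\hat k(\lambda)\to1$ as $\lambda\to0$, and $H_1(\mathbb H_n)=1$.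

It remains to prove the inequality in Theorem B.

## 5. Even exponents by twisted convolution

The first thing to try is algebra. By Lemma 2.1,
$$W(F)W(F')=W(F\natural F'),\quad F\natural F'(z)=\int F(y)F'(z-y)e^{\pi i[y,z]}dy,\qquad W(F)^*=W(F^*),\ F^*(z)=\overline{F(-z)} .$$
Let $q=2k$ and let $F$ be bounded with compact support. The operator $T=W(F)W(F)^*W(F)\cdots$ ($k$ alternating factors) satisfies $\|T\|_2^2=\operatorname{tr}|W(F)|^{2k}=\|W(F)\|_q^q$, since the singular values of $T$ are the $k$-th powers of those of $W(F)$. By Lemma 2.2, $\|T\|_2=\|F\natural F^*\natural F\natural\cdots\|_2$, and pointwise the twisted convolution is at most the ordinary convolution of absolute values. The Euclidean Fourier transforms of $|F|$ and $|F^*|=|F|(-\,\cdot)$ have equal modulus, so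
$$\|W(F)\|_q^{k}\le\big\|\,|F|*|F^*|*|F|*\cdots\big\|_2=\big\|\widehat{|F|}\,\big\|_{2k}^{k}\le B_p^{kd}\|F\|_p^k,$$
the last step being Babenko's theorem on $\mathbb R^d$ for the even exponent $q=2k$. Approximation in $L^1\cap L^p$ gives Theorem B for all even $q$, in agreement with the result of Klein and Russo.

For $q=3$ the argument stops at its first line: $\|W(F)\|_3^3=\operatorname{tr}|W(F)|^3$, and $|W(F)|^3$ is no polynomial in $W(F)$ and $W(F)^*$, so there is no convolution to estimate. Interpolation does not repair this. Between $q=2$ (constant $1$) and $q=4$ (constant $B_{4/3}^{2n}$), the exponent $q=3$ sits at parameter $\theta=2/3$, since $\frac13=\frac{1-\theta}2+\frac\theta4$. For $n=1$ we get the constant $(B_{4/3}^2)^{2/3}\approx0.9165$, while the target is $B_{3/2}^2=(3/2)^{2/3}3^{-1/3}\approx0.9086$.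

So we need an argument that treats $\|A\|_q$ as a function with derivatives, not as a trace of a word.

## 6. A heat flow from $\|f\|_p$ to $\|W(f)\|_q$

The Gaussians of Section 3 suggest cutting $f$ into concentrated pieces. Let
$$h_s(x)=s^{-d/2}e^{-\pi|x|^2/s},\qquad \partial_sh_s=\tfrac1{4\pi}\Delta h_s,$$
the second identity because both sides equal $\big(\frac{\pi|x|^2}{s^2}-\frac d{2s}\big)h_s$. Put
$$U_s(x)=W\big(f\,h_s(x-\cdot)\big)=\int f(y)h_s(x-y)\pi(y)\,dy,\quad G(s)=\int_{\mathbb R^d}\|U_s(x)\|_q^p\,dx,\quad Q(s)=s^{pd/2q}G(s).$$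
For small $s$ each piece is close to $f(x)$ times a narrow Gaussian; for large $s$ the cutoff is flat and we see $W(f)$. If $Q$ is nonincreasing, the two ends compare $\|W(f)\|_q$ with $\|f\|_p$. Here are the ends. We use $\frac{pd}{2q}=\frac{(p-1)d}2=\frac{pd}2-\frac d2$.

**Lemma 6.1.** Let $f\in C_c(\mathbb R^d)$, $1<p<2$. Then
$$\lim_{s\to\infty}Q(s)=p^{-d/2}\|W(f)\|_q^p,\qquad\lim_{s\to0}Q(s)=q^{-pd/2q}\|f\|_p^p.$$

*Proof.* Let $\operatorname{supp}f\subset\{|y|\le R\}$.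

For $s\to\infty$ substitute $x=\sqrt sX$. The total power of $s$ is $\frac{pd}{2q}-\frac{pd}2+\frac d2=0$, so
$$Q(s)=\int\big\|W\big(f\,e^{-\pi|X-\cdot/\sqrt s|^2}\big)\big\|_q^p\,dX .$$
For fixed $X$ the argument of $W$ tends to $e^{-\pi|X|^2}f$ in $L^p$, so by Lemma 2.2 the integrand tends to $e^{-\pi p|X|^2}\|W(f)\|_q^p$. For $s\ge1$ and $|y|\le R$, $|X-y/\sqrt s|^2\ge\frac12|X|^2-R^2$, so the integrand is at most $Ce^{-\pi p|X|^2/2}$. Dominated convergence and $\int e^{-\pi p|X|^2}dX=p^{-d/2}$ give the first limit.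

For $s\to0$ write
$$U_s(x)=f(x)\int h_s(x-y)\pi(y)\,dy+W\big((f-f(x))h_s(x-\cdot)\big).$$
By (2.2) the first integral is $\int h_s(z)\pi(x+z)dz=s^{-d/2}\pi(x/2)W(G_s)\pi(x/2)$, of norm $s^{-d/2}\omega_n(s)$. So $s^{d/2q}$ times the norm of the first term is $|f(x)|s^{-d/2p}\omega_n(s)=|f(x)|s^{-n/p}\omega_n(s)\to q^{-n/q}|f(x)|$ by (3.1). By Lemma 2.2 and the substitution $y=x+\sqrt sz$, $s^{d/2q}$ times the norm of the second term is at most
$$s^{d/2q}s^{-d/2+d/2p}\Big(\int|f(x+\sqrt sz)-f(x)|^pe^{-\pi p|z|^2}dz\Big)^{1/p}\to0,$$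
the power of $s$ being $0$. Hence $s^{d/2q}\|U_s(x)\|_q\to q^{-n/q}|f(x)|$ for every $x$. For domination, the same substitution gives $s^{d/2q}\|U_s(x)\|_q\le(\int|f(x+\sqrt sz)|^pe^{-\pi p|z|^2}dz)^{1/p}$. This is bounded. If $s\le1$ and $|x|\ge2R$, then $f(x+\sqrt sz)\ne0$ forces $|z|\ge|x|-R\ge|x|/2$, so the bound is at most $\|f\|_\infty(\int_{|z|\ge|x|/2}e^{-\pi p|z|^2}dz)^{1/p}$, whose $p$-th power is integrable in $x$. Dominated convergence gives the second limit, as $np/q=pd/2q$. $\square$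

*Two checks.* If $p$ were $2$, then $Q(s)=s^{d/2}\int\|fh_s(x-\cdot)\|_2^2dx=2^{-d/2}\|f\|_2^2$ is constant. For $f=G_\sigma$, complete the square: with $\frac1\rho=\frac1\sigma+\frac1s$ and $y_0=\rho x/s$,
$$\tfrac{|y|^2}\sigma+\tfrac{|x-y|^2}s=\tfrac{|y-y_0|^2}\rho+\tfrac{|x|^2}{\sigma+s},$$
so $\|U_s(x)\|_q=s^{-d/2}e^{-\pi|x|^2/(\sigma+s)}\omega_n(\rho)$ and, using $(\sigma+s)/s=\sigma/\rho$,
$$Q(s)=(\sigma/p)^n\big(\rho^{-1/p}\omega_1(\rho)\big)^{np}.$$
As $s$ runs from $0$ to $\infty$, $\rho$ increases from $0$ to $\sigma$. For $\sigma\le2$ the monotonicity of $Q$ is exactly (3.2).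

*Formal computation.* Why should $Q$ be monotone for general $f$? Let $\Phi(A)=\|A\|_q^p$ and suppose for a moment that we may differentiate $\Phi$ twice. The heat equation and an integration by parts give
$$G'(s)=\frac1{4\pi}I,\qquad I=\int\sum_jD\Phi(U)[\partial_j^2U]\,dx=-\int\sum_jD^2\Phi(U)[\partial_jU,\partial_jU]\,dx.$$
The minus sign is good, but convexity alone gives only $G'\le0$, with no rate. The rate comes from symmetry. The operator $U^\xi=\alpha_\xi(U)$ is $U$ with $f(y)$ replaced by $f(y)e^{2\pi i\xi\cdot y}$, so $\Phi(e^{-2\pi ix\cdot\xi}U^\xi)=\Phi(U)$ does not depend on $\xi$. Differentiating $e^{-2\pi ix\cdot\xi}U^\xi$ in $\xi_j$ multiplies the integrand by $2\pi i(y_j-x_j)$, and this is what $is\,\partial_{x_j}$ does to $h_s(x-y)$. So at $\xi=0$ the first derivative is $is\,\partial_jU$, the second is $-s^2\partial_j^2U-2\pi sU$, and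
$$0=s^2D^2\Phi(U)[i\partial_jU,i\partial_jU]-D\Phi(U)[s^2\partial_j^2U+2\pi sU].$$
Summing and integrating, with Euler's identity $D\Phi(U)[U]=p\Phi(U)$, $\int\sum_jD^2\Phi(U)[i\partial_jU,i\partial_jU]dx=I+\frac{2\pi d}sp\,G$. If we knew
$$D^2\Phi(A)[B,B]\ge(p-1)\,D^2\Phi(A)[iB,iB],\tag{6.1}$$
then $-I\ge(p-1)(I+\frac{2\pi dp}sG)$, that is, $I\le-\frac{2\pi d(p-1)}sG$, and $G'\le-\frac{(p-1)d}{2s}G=-\frac{pd}{2q}\frac Gs$. This is $Q'\le0$.

The constant $p-1$ in (6.1) is the largest possible: for $B=A$, homogeneity gives $D^2\Phi(A)[A,A]=p(p-1)\Phi(A)$, while differentiating $\Phi(e^{i\vartheta}A)=\Phi(A)$ twice gives $D^2\Phi(A)[iA,iA]=D\Phi(A)[A]=p\,\Phi(A)$. What remains is (6.1) for matrices, and a way to make the formal argument honest: $\Phi$ is not twice differentiable at $0$ (as $p<2$), and $\mathcal S^q$ is infinite-dimensional.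

## 7. The Hessian of $\|A\|_q^p$ in real and imaginary directions

Fix $1<p<2$ and consider $\Phi(A)=\|A\|_q^p$ on $M_N(\mathbb C)$ as a real vector space.

**Lemma 7.1.** $\Phi$ is $C^1$ on $M_N(\mathbb C)$ and $C^2$ off $0$. For $A\ne0$ and all $B$,
$$R(A;B):=D^2\Phi(A)[B,B]-(p-1)D^2\Phi(A)[iB,iB]\ge0 .$$
More precisely, let $A=S\operatorname{diag}(a_k)T$ be a singular value decomposition, $\hat B=S^*BT^*$, $H_{kl}=\frac12(\hat B_{kl}+\overline{\hat B_{lk}})$, $K_{kl}=\frac1{2i}(\hat B_{kl}-\overline{\hat B_{lk}})$, and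
$$m_{kl}=\frac{a_k^{q-1}-a_l^{q-1}}{a_k-a_l},\qquad r_{kl}=\frac{a_k^{q-1}+a_l^{q-1}}{a_k+a_l},$$
with $m_{kl}=(q-1)a_k^{q-2}$ if $a_k=a_l$ and $r_{kl}=0$ if $a_k=a_l=0$. Then
$$R(A;B)\ge p\|A\|_q^{p-q}\sum_{k\ne l}\big\{(m_{kl}-(p-1)r_{kl})|H_{kl}|^2+(r_{kl}-(p-1)m_{kl})|K_{kl}|^2\big\},\tag{7.1}$$
and all coefficients are $\ge0$; both are $>0$ if $a_k\ne a_l$.

*Two examples.* For $N=1$, $A=1$, $B=h+ik$, the function $|A|^p$ on $\mathbb R^2$ has second derivative $p(p-1)$ radially and $p$ tangentially, so $R=p(p-1)h^2+pk^2-(p-1)(p(p-1)k^2+ph^2)=p^2(2-p)k^2$. The radial direction gives equality. For $N=2$, $A=\operatorname{diag}(1,0)$ and $B$ with single entry $B_{12}=1$, the matrix $A+\varepsilon B$ has the single nonzero singular value $(1+\varepsilon^2)^{1/2}$, so $D^2\Phi(A)[B,B]=p$, the same for $iB$, and $R=p(2-p)$. In (7.1), $m=r=1$ and $|H|^2=|K|^2=\frac14$ at $(1,2)$ and $(2,1)$, so the right side is also $p(2-p)$.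

*Proof.* **Step 1: second derivative of a trace function.** We want $D^2$ of $X\mapsto\operatorname{tr}\phi(X)$ on Hermitian matrices for $\phi\in C^2(\mathbb R)$. In an eigenbasis of $X$ with eigenvalues $\lambda_k$, the claim is
$$D\operatorname{tr}\phi(X)[Y]=\operatorname{tr}\phi'(X)Y,\qquad D^2\operatorname{tr}\phi(X)[Y,Y]=\sum_{k,l}(\phi')^{[1]}(\lambda_k,\lambda_l)|Y_{kl}|^2,\tag{7.2}$$
where $(\phi')^{[1]}(\lambda,\mu)=\frac{\phi'(\lambda)-\phi'(\mu)}{\lambda-\mu}$, equal to $\phi''(\lambda)$ on the diagonal. For $\phi(t)=t^\nu$, $\nu\ge2$, the first derivative is $\nu\operatorname{tr}X^{\nu-1}Y$ and the second is $\nu\sum_{j=0}^{\nu-2}\operatorname{tr}X^jYX^{\nu-2-j}Y=\sum_{k,l}|Y_{kl}|^2\,\nu\sum_j\lambda_k^j\lambda_l^{\nu-2-j}$, which is (7.2); the cases $\nu=0,1$ are trivial. So (7.2) holds for polynomials. For $\phi\in C^2$ choose polynomials converging to $\phi$ in $C^2$ on a compact interval. Divided differences of $\phi'$ are bounded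 by $\sup|\phi''|$, so on matrices with spectrum in the interior of the interval the trace functions and their first two derivatives converge uniformly, and the limit is $C^2$ with derivatives (7.2).

**Step 2: the derivatives of $F(A)=\operatorname{tr}|A|^q$.** We pass to Hermitian matrices by doubling. Let $\tilde A=\begin{pmatrix}0&A\\A^*&0\end{pmatrix}$ and $\phi(t)=|t|^q$, which is $C^2$ since $q>2$. The eigenvalues of $\tilde A$ are $\pm a_k$, so $F(A)=\frac12\operatorname{tr}\phi(\tilde A)$ is $C^2$. By unitary invariance we may take $A=\operatorname{diag}(a_k)$ and $B=\hat B$. The vectors $v_k^{\pm}=(e_k,\pm e_k)/\sqrt2$ satisfy $\tilde Av_k^\pm=\pm a_kv_k^\pm$, and for signs $\sigma,\tau$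
$$\langle v_k^\sigma,\tilde Bv_l^\tau\rangle=\tfrac12\big(\tau B_{kl}+\sigma\overline{B_{lk}}\big),$$
of modulus $|H_{kl}|$ if $\sigma=\tau$ and $|K_{kl}|$ if $\sigma=-\tau$. The function $\phi'(t)=q|t|^{q-2}t$ is odd, so its divided difference at $(\sigma a_k,\tau a_l)$ is $q\,m_{kl}$ if $\sigma=\tau$ and $q\,r_{kl}$ if $\sigma=-\tau$; when $a_k=a_l=0$ all are $\phi''(0)=0$, as in our conventions. Each case occurs for two sign pairs, which cancels the factor $\frac12$:
$$D^2F[B,B]=q\sum_{k,l}\big(m_{kl}|H_{kl}|^2+r_{kl}|K_{kl}|^2\big),\qquad DF[B]=q\sum_ka_k^{q-1}H_{kk}.$$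

**Step 3: assembling $R$.** We have $\Phi=F^\theta$ with $\theta=p/q=p-1$, and $(p-1)(q-1)=1$. So $\Phi$ is $C^2$ off $0$. It is homogeneous of degree $p>1$, so it is differentiable at $0$ with derivative $0$, and $D\Phi$, homogeneous of degree $p-1>0$, tends to $0$ at $0$: $\Phi$ is $C^1$. Off $0$,
$$D^2\Phi[B,B]=\theta F^{\theta-1}\big\{D^2F[B,B]-(1-\theta)F^{-1}(DF[B])^2\big\}.$$
Replacing $B$ by $iB$ replaces $(H,K)$ by $(-K,H)$. Since $\theta qF^{\theta-1}=p\|A\|_q^{p-q}$,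
$$\frac{R(A;B)}{p\|A\|_q^{p-q}}=\sum_{k,l}\big\{(m-(p-1)r)|H|^2+(r-(p-1)m)|K|^2\big\}-\frac{(1-\theta)q}F\Big[\big(\sum_ka_k^{q-1}H_{kk}\big)^2-(p-1)\big(\sum_ka_k^{q-1}K_{kk}\big)^2\Big].$$

**Step 4: the diagonal pays for the negative term.** On the diagonal $r_{kk}=a_k^{q-2}$ and $m_{kk}=(q-1)a_k^{q-2}$, so $r_{kk}-(p-1)m_{kk}=0$ and $m_{kk}-(p-1)r_{kk}=(q-p)a_k^{q-2}$. Now $(1-\theta)q=q-p$ and $F=\sum a_k^q$, so Cauchy–Schwarz, with $a_k^{q-1}=a_k^{q/2}a_k^{q/2-1}$, gives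
$$\frac{(1-\theta)q}F\Big(\sum_ka_k^{q-1}H_{kk}\Big)^2\le(q-p)\sum_ka_k^{q-2}H_{kk}^2 .$$
The right side is the diagonal part of the sum, and the $K$ term in the bracket helps. So diagonal and bracket together are $\ge0$, which is (7.1).

**Step 5: the off-diagonal coefficients.** We compare $m$ and $r$. If $a_k>a_l>0$, write $a_k/a_l=e^{2t}$, $t>0$. Then
$$\frac{m_{kl}}{r_{kl}}=\frac{\tanh((q-1)t)}{\tanh t}\in(1,q-1),$$
because $q-1>1$ and $\tanh$ is strictly increasing and strictly concave on $[0,\infty)$ with $\tanh0=0$. If $a_k>a_l=0$, then $m=r=a_k^{q-2}$ and the ratio is $1<q-1$. If $a_k=a_l>0$, it is $q-1$; if $a_k=a_l=0$, both numbers vanish. Both $m$ and $r$ are symmetric in $(k,l)$, so all cases are covered. Always $r\le m\le(q-1)r$. Hence $r-(p-1)m=(p-1)\big((q-1)r-m\big)\ge0$, strictly if $a_k\ne a_l$; and $m-(p-1)r\ge(2-p)r\ge0$, strictly if $a_k\neq a_l$. $\square$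

## 8. The monotonicity formula with truncation and mollification

Let $\mathcal G$ be the set of $f$ with $e^{\eta|y|^2}f\in L^p(\mathbb R^d)$ for some $\eta>0$. It contains $C_c$ and, by Hölder, lies in $L^1\cap L^p$. For $f\in\mathcal G$ put
$$U_s^\xi(x)=\alpha_\xi(U_s(x))=\int f(y)e^{2\pi i\xi\cdot y}h_s(x-y)\pi(y)\,dy .$$
Let $P_N$ be rank-$N$ orthogonal projections increasing strongly to $1$, and $V_N=P_NU_s^\xi(x)P_N$, an element of $M_N(\mathbb C)$ depending on $(s,x,\xi)$. Truncation makes Lemma 7.1 available but destroys the invariance: $P_N$ does not commute with the $\pi(w)$, so $\|V_N\|_q$ depends on $\xi$. We therefore average over $\xi$ against a fixed $0\le\chi\in C_c^\infty(\mathbb R^d)$ with $\int\chi=1$, and pay an error term with $\Delta\chi$ that dies as $N\to\infty$. Put $R_{N,j}=R(V_N;\partial_{x_j}V_N)\ge0$ where $V_N\neq0$, and $R_{N,j}=0$ elsewhere.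

**Proposition 8.1.** Let $1<p<2$ and $f\in\mathcal G$. Then $G$ is finite and continuous on $(0,\infty)$, and for $0<s_1<s_2$
$$G(s_2)-G(s_1)\le-\frac{pd}{2q}\int_{s_1}^{s_2}G(s)\frac{ds}s-\frac1{4\pi p}\limsup_{N\to\infty}\int_{s_1}^{s_2}\!\!\iint\chi(\xi)\sum_jR_{N,j}\,d\xi\,dx\,ds .$$
In particular $s^{pd/2q}G(s)$ is nonincreasing.

The last term is needed only for Theorem C.

*Proof.* **Step 1: decay.** We make sure that all integrals converge. For $s\in[s_1,s_2]$ let $c_0=\min(\eta,\pi/s_2)$. Since $|x|^2\le2(|y|^2+|x-y|^2)$,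
$$\eta|y|^2+\tfrac\pi s|x-y|^2\ge c_0(|y|^2+|x-y|^2)\ge\tfrac{c_0}2(|y|^2+|x-y|^2)+\tfrac{c_0}4|x|^2 .$$
Derivatives in $(s,x,\xi)$ of $e^{2\pi i\xi\cdot y}h_s(x-y)$ only produce polynomial factors in $y$ and $x-y$. As $\|P_N\pi(y)P_N\|_{op}\le1$, Hölder's inequality with $e^{\eta|y|^2}f\in L^p$ permits differentiation under the integral. So $V_N$ is smooth in $(s,x,\xi)$ and each derivative is $O(e^{-c|x|^2})$, uniformly for $s\in[s_1,s_2]$ and $\xi\in\operatorname{supp}\chi$, with $N$ fixed. By Lemma 2.2 also $\|U_s(x)\|_q\le\|fh_s(x-\cdot)\|_p=O(e^{-c|x|^2})$ uniformly in $s\in[s_1,s_2]$. Since $s\mapsto fh_s(x-\cdot)\in L^p$ is continuous, dominated convergence shows that $G$ is finite and continuous.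

**Step 2: mollification.** We smooth $\Phi$ at the origin without losing phase invariance or Lemma 7.1. Fix $N$. Let $\rho_\kappa\ge0$ be smooth on $M_N(\mathbb C)$ with integral $1$, supported in the Hilbert–Schmidt ball of radius $\kappa\le1$, and a function of the Hilbert–Schmidt norm only. Put $\Psi=\Psi_\kappa=\Phi*\rho_\kappa-(\Phi*\rho_\kappa)(0)$. Then $\Psi$ is smooth, $\Psi(0)=0$, and $\Psi(e^{i\vartheta}A)=\Psi(A)$. The pointwise Hessian of $\Phi$ off $0$ is homogeneous of degree $p-2>-1$ in real dimension $D=2N^2\ge2$, so it is locally integrable. It is the distributional Hessian: integrating by parts outside the ball of radius $\varepsilon$ leaves a boundary term $O(\varepsilon^{p-1}\varepsilon^{D-1})\to0$, because $|D\Phi(A)|=O(|A|^{p-1})$. Hence $D^2\Psi(A)[B,B]=\int\rho_\kappa(C)D^2\Phi(A-C)[B,B]\,dC$, and Lemma 7.1 gives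
$$D^2\Psi(A)[B,B]\ge(p-1)D^2\Psi(A)[iB,iB].\tag{8.1}$$
Since $D\Psi_\kappa=D\Phi*\rho_\kappa$ with $D\Phi$ continuous, on each ball $|\Psi_\kappa(A)|+|D\Psi_\kappa(A)[A]|\le C|A|$ uniformly in $\kappa$. As $\kappa\to0$, $\Psi_\kappa\to\Phi$ and $D\Psi_\kappa(A)[A]\to D\Phi(A)[A]=p\,\Phi(A)$ locally uniformly, and $D^2\Psi_\kappa\to D^2\Phi$ pointwise off $0$.

**Step 3: first use of the heat equation.** We differentiate the smoothed functional. Write $V=V_N$, $\partial_j=\partial_{x_j}$, $\iint$ for $d\xi\,dx$ integrals, and $E(s)=\iint\chi\,\Psi(V)$. Since $\partial_sV=\frac1{4\pi}\Delta_xV$, we get $E'=\frac1{4\pi}I$ with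
$$I=\iint\chi\sum_jD\Psi(V)[\partial_j^2V]=-\iint\chi\sum_jD^2\Psi(V)[\partial_jV,\partial_jV],$$
the boundary terms vanishing by Step 1. Splitting off what (8.1) controls,
$$I=-(p-1)\iint\chi\sum_jD^2\Psi(V)[i\partial_jV,i\partial_jV]-\mathcal R_\kappa,\tag{8.2}$$
$$\mathcal R_\kappa=\iint\chi\sum_j\big\{D^2\Psi(V)[\partial_jV,\partial_jV]-(p-1)D^2\Psi(V)[i\partial_jV,i\partial_jV]\big\},$$
whose integrand is $\ge0$.

**Step 4: imaginary $x$-derivatives are $\xi$-derivatives.** We now express the first term of (8.2) through $I$ itself. From $\partial_jh_s(x-y)=-\frac{2\pi}s(x_j-y_j)h_s(x-y)$,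
$$is\,\partial_jV=(\partial_{\xi_j}-2\pi ix_j)V.\tag{8.3}$$
From $-4\pi^2(x_j-y_j)^2h_s(x-y)=-s^2\partial_j^2h_s(x-y)-2\pi s\,h_s(x-y)$,
$$(\partial_{\xi_j}-2\pi ix_j)^2V=-s^2\partial_j^2V-2\pi sV.\tag{8.4}$$
Put $\tilde V=e^{-2\pi ix\cdot\xi}V$. Then $\partial_{\xi_j}\tilde V=e^{-2\pi ix\cdot\xi}(is\,\partial_jV)$ and $\partial_{\xi_j}^2\tilde V=e^{-2\pi ix\cdot\xi}(-s^2\partial_j^2V-2\pi sV)$. Phase invariance of $\Psi$ and the chain rule give
$$D^2\Psi(V)[i\partial_jV,i\partial_jV]=s^{-2}D^2\Psi(\tilde V)[\partial_{\xi_j}\tilde V,\partial_{\xi_j}\tilde V]=s^{-2}\big\{\partial_{\xi_j}^2(\Psi(\tilde V))-D\Psi(\tilde V)[\partial_{\xi_j}^2\tilde V]\big\}$$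
$$=s^{-2}\partial_{\xi_j}^2(\Psi(V))+D\Psi(V)[\partial_j^2V]+\tfrac{2\pi}sD\Psi(V)[V].$$
Insert this into (8.2). The middle term reproduces $I$; in the first we integrate by parts in $\xi$:
$$pI=-(p-1)\frac{2\pi d}s\iint\chi\,D\Psi(V)[V]-\frac{p-1}{s^2}\iint\Delta\chi\,\Psi(V)-\mathcal R_\kappa .$$
Since $(p-1)/p=1/q$,
$$E'(s)=-\frac d{2qs}\iint\chi\,D\Psi(V)[V]-\frac1{4\pi qs^2}\iint\Delta\chi\,\Psi(V)-\frac1{4\pi p}\mathcal R_\kappa.$$

**Step 5: $\kappa\to0$.** We remove the mollifier. Integrate over $[s_1,s_2]$. The terms with $\Psi(V)$ and $D\Psi(V)[V]$ converge by dominated convergence, by the bound $C|V|=O(e^{-c|x|^2})$. For $\mathcal R_\kappa$ use Fatou: where $V_N\ne0$ its integrand converges to $\chi\sum_jR_{N,j}$, elsewhere it is $\ge0=R_{N,j}$. With $E_N(s)=\iint\chi\|V_N\|_q^p$,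
$$E_N(s_2)-E_N(s_1)+\int_{s_1}^{s_2}\Big\{\frac{pd}{2qs}E_N+\frac1{4\pi qs^2}\iint\Delta\chi\,\|V_N\|_q^p\Big\}ds\le-\frac1{4\pi p}\int_{s_1}^{s_2}\!\!\iint\chi\sum_jR_{N,j}\,d\xi\,dx\,ds .$$

**Step 6: $N\to\infty$.** The invariance comes back. We have $\|V_N\|_q\le\|U_s^\xi(x)\|_q=\|U_s(x)\|_q=O(e^{-c|x|^2})$, uniformly in $N$, and $\|V_N\|_q\to\|\alpha_\xi(U_s(x))\|_q=\|U_s(x)\|_q$, which does not depend on $\xi$. By dominated convergence $E_N\to G$, and the $\Delta\chi$ term tends to $\int_{s_1}^{s_2}\frac1{4\pi qs^2}\big(\int\Delta\chi\big)G(s)\,ds=0$. The left side converges, so it is at most the $\liminf$ of the right side. This is the asserted inequality.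

**Step 7: monotonicity.** Put $c=pd/2q$. Since $R_{N,j}\ge0$ and $G$ is continuous, the upper right Dini derivative of $G$ at $s$ is $\le-cG(s)/s$. Hence that of the continuous function $s^cG(s)$ is at most $cs^{c-1}G(s)-s^c\frac csG(s)=0$ at every point, and a continuous function with this property is nonincreasing. $\square$

**Proof of Theorem B.** If $F\in L^1\cap L^p$, choose $f_m\in C_c$ with $f_m\to F$ in $L^1$ and $L^p$; by Lemma 2.2, $\|W(f_m)\|_q\to\|W(F)\|_q$. So it suffices to take $f\in C_c(\mathbb R^d)\subset\mathcal G$. By Proposition 8.1 the limit of $Q$ at $\infty$ is at most the limit at $0$, and Lemma 6.1 turns this into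
$$p^{-d/2}\|W(f)\|_q^p\le q^{-pd/2q}\|f\|_p^p,\qquad\text{i.e.}\qquad\|W(f)\|_q\le\big(p^{1/p}q^{-1/q}\big)^{d/2}\|f\|_p=B_p^{2n}\|f\|_p .$$
Optimality is (3.1). $\square$ By Section 4, Theorem A is proved.

## 9. Equality is never attained

We prove Theorem C. Let $1<p<2$; by density the inequality of Theorem B holds for the extension of $W$ to $L^p$. Suppose $0\ne f\in L^p$ and $\|W(f)\|_q=B_p^d\|f\|_p$; we call such an $f$ an extremizer. The plan is to let equality propagate through the flow, read off from (7.1) that a spectral projection is rigid, and contradict irreducibility.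

**Step 1: Gaussian multiples of extremizers are extremizers.** This brings us into $\mathcal G$, where Proposition 8.1 applies. For $f\in L^p$ put $H_f(s)=s^{pd/2q}\int\|W(fh_s(x-\cdot))\|_q^pdx$. By Theorem B, and since $\int h_s^p\,dx=s^{-pd/2}(s/p)^{d/2}$,
$$H_f(s)\le s^{pd/2q}B_p^{pd}\iint|f(y)|^ph_s(x-y)^p\,dy\,dx=B_p^{pd}p^{-d/2}\|f\|_p^p.$$
$H_f(s)^{1/p}$ is a seminorm in $f$, so $|H_f(s)^{1/p}-H_g(s)^{1/p}|\le H_{f-g}(s)^{1/p}\le C\|f-g\|_p$ uniformly in $s$. For $g\in C_c$, $H_g$ is nonincreasing and tends to $p^{-d/2}\|W(g)\|_q^p$ as $s\to\infty$. By this uniform approximation both facts hold for all $f\in L^p$. Thus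
$$p^{-d/2}\|W(f)\|_q^p\le H_f(s)\le B_p^{pd}p^{-d/2}\|f\|_p^p.$$
For our extremizer the two ends agree, so $H_f$ is constant and, for each $s$,
$$\int\big(B_p^{pd}\|fh_s(x-\cdot)\|_p^p-\|W(fh_s(x-\cdot))\|_q^p\big)dx=0.$$
The integrand is nonnegative and continuous in $x$, so it vanishes for all $x$: every $fh_s(x-\cdot)$ is an extremizer. Replace $f$ by $fh_1$, which lies in $\mathcal G$ and is nonzero. Then $f\in\mathcal G$ is an extremizer, $G(s)=Cs^{-pd/2q}$, and $\|U_s(x)\|_q=B_p^d\|fh_s(x-\cdot)\|_p>0$ for all $s,x$.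

**Step 2: the remainder vanishes.** For this $G$ we have exactly $G(s_2)-G(s_1)=-\frac{pd}{2q}\int_{s_1}^{s_2}G\frac{ds}s$. So Proposition 8.1 gives $\int_{s_1}^{s_2}\iint\chi\sum_jR_{N,j}\to0$. Since $R_{N,j}\ge0$, along a subsequence of $N$ we have $R_{N,j}\to0$ for all $j$ at almost every $(s,x,\xi)$ with $\chi(\xi)>0$. Fix such a point $(s,x,\xi_0)$, and let $A=U_s^{\xi_0}(x)\neq0$, $B_j=\partial_{x_j}U_s^{\xi_0}(x)=W(fe^{2\pi i\xi_0\cdot(\cdot)}\partial_jh_s(x-\cdot))$, both in $\mathcal S^q$.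

**Step 3: spectral projections intertwine $B_j$.** We extract information from the strictly positive coefficients in (7.1). Put $A_N=P_NAP_N\to A$ and $B_{j,N}=P_NB_jP_N\to B_j$ in $\mathcal S^q$. Choose $\tau\in(0,\|A\|_{op})$ that is not a singular value of $A$, and $0<\delta<\tau/2$ such that $[\tau-2\delta,\tau+2\delta]$ contains no singular value of $A$; this is possible since the singular values accumulate only at $0$. The $k$-th singular values of $A_N$ and $A$ differ by at most $\|A_N-A\|_{op}$. So for large $N$ no singular value of $A_N$ lies in $[\tau-\delta,\tau+\delta]$, and all are $\le2\|A\|_{op}$. Let $E=1_{(\tau,\infty)}(|A|)$, $E'=1_{(\tau,\infty)}(|A^*|)$, and $E_N,E_N'$ the same for $A_N$. On the relevant spectra these are one and the same continuous function of $A^*A$, $AA^*$, $A_N^*A_N$, $A_NA_N^*$, so $E_N\to E$ and $E_N'\to E'$ in norm.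

On the compact set $\{\tau+\delta\le a\le2\|A\|_{op},\ 0\le b\le\tau-\delta\}$ the two coefficients of (7.1), as functions of $(a_k,a_l)=(a,b)$, are continuous and positive, hence $\ge c_0>0$. In (7.1) for $A_N=S\operatorname{diag}(a_k)T$ keep only the pairs with one of $a_k,a_l$ above $\tau$ and the other below. The entries are $\hat B_{kl}=\langle Se_k,B_{j,N}T^*e_l\rangle$; the vectors $Se_k$ with $a_k>\tau$ span the range of $E_N'$, and the $T^*e_l$ with $a_l>\tau$ span that of $E_N$. The coefficients are symmetric in $(k,l)$, $|H_{kl}|$ and $|K_{kl}|$ are too, and $|H_{kl}|^2+|K_{kl}|^2=\frac12(|\hat B_{kl}|^2+|\hat B_{lk}|^2)$. Hence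
$$R(A_N;B_{j,N})\ge p\|A_N\|_q^{p-q}c_0\big(\|E_N'B_{j,N}(1-E_N)\|_2^2+\|(1-E_N')B_{j,N}E_N\|_2^2\big).$$
Along the subsequence the left side tends to $0$, and $\|A_N\|_q\to\|A\|_q>0$. The operators on the right converge in operator norm, so $E'B_j(1-E)=0=(1-E')B_jE$, that is,
$$E'B_j=B_jE\quad(j=1,\dots,d),\qquad\text{and also}\qquad E'A=AE .$$

**Step 4: moving $\xi$.** We turn this into a differential equation for a projection. Let $A(\xi)=U_s^\xi(x)$, a $C^\infty$ map into $\mathcal S^q$ by Lemma 2.2, since $f\in\mathcal G$. As in (8.3), $\partial_{\xi_j}A(\xi_0)=isB_j+2\pi ix_jA$, so $E'\partial_{\xi_j}A=\partial_{\xi_j}A\,E$ at $\xi_0$. Since $A(\xi)=\alpha_{\xi-\xi_0}(A(\xi_0))$ and $\partial_{\xi_j}A(\xi)=\alpha_{\xi-\xi_0}(\partial_{\xi_j}A(\xi_0))$, the relations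
$$E'A=AE,\qquad E'\,\partial_jA=\partial_jA\,E\qquad(\partial_j=\partial_{\xi_j})$$
hold at every $\xi$ with $E(\xi)=\alpha_{\xi-\xi_0}(E)$ and $E'(\xi)=\alpha_{\xi-\xi_0}(E')$. Let $T(\xi)=A(\xi)^*A(\xi)$, so $\partial_jT=(\partial_jA)^*A+A^*\partial_jA$. Taking adjoints, $E(\partial_jA)^*=(\partial_jA)^*E'$ and $EA^*=A^*E'$, so
$$E(\partial_jA)^*A=(\partial_jA)^*E'A=(\partial_jA)^*A\,E,\qquad EA^*\partial_jA=A^*E'\partial_jA=A^*\partial_jA\,E:$$
$\partial_jT$ commutes with $E$.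

**Step 5: the projection is constant.** The spectrum of $T(\xi)$ does not depend on $\xi$, so $E(\xi)=\frac1{2\pi i}\oint_\Gamma(\zeta-T(\xi))^{-1}d\zeta$ for a fixed contour $\Gamma$ around the part of the spectrum in $(\tau^2,\infty)$, and
$$\partial_jE=\frac1{2\pi i}\oint_\Gamma(\zeta-T)^{-1}\,\partial_jT\,(\zeta-T)^{-1}d\zeta$$
commutes with $E$. Differentiating $E^2=E$ gives $\partial_jE=2E\,\partial_jE$. Multiply by $E$: $E\,\partial_jE=2E\,\partial_jE$, so $E\,\partial_jE=0$ and $\partial_jE=0$. Hence $\alpha_\xi(E)=E$ for all $\xi$, so $E$ commutes with every $\pi(w)$. By irreducibility $E\in\{0,1\}$. But $E\ne0$ because $\tau<\|A\|_{op}$, and $E$ has finite rank because $A$ is compact, while $\dim\mathcal H=\infty$. This contradiction proves the first claim of Theorem C.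

**Step 6: the group.** We transfer strictness to $\mathbb H_n$. Let $0\ne f\in L^1\cap L^p(\mathbb H_n)$. By (4.3), $f^\lambda\in L^1\cap L^p$ for a.e. $\lambda$, and $f^\lambda\ne0$ on a set of positive measure, since otherwise the Fourier transform of $f$ in $t$ would vanish almost everywhere. On that set (4.2) is strict by the first claim and (4.1). So the first inequality in (4.3), between finite quantities, is strict. $\square$

## 10. All two-step nilpotent groups

We prove Theorem D. In exponential coordinates such a group is $\mathbb R^m\times\mathbb R^k$ with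
$$(z,t)(z',t')=\big(z+z',\,t+t'+\tfrac12\beta(z,z')\big),$$
$\beta$ bilinear and skew, and Haar measure $dz\,dt$. For $\lambda\in\mathbb R^k$ let $\beta_\lambda=\lambda\cdot\beta$, let $2n$ be the maximal rank of $\beta_\lambda$, $r=m-2n$, and $\Lambda$ the set where the rank is $2n$; it is Zariski-open and conull. If $n=0$, then $\beta=0$, $G$ is abelian and the claim is Babenko–Beckner on $\mathbb R^{m+k}$. Let $n\ge1$. For $\mathbb H_n$ itself, $m=2n$, $k=1$, $r=0$, $\beta_\lambda(z,z')=\lambda[z,z']$ and $\Lambda=\mathbb R\setminus\{0\}$.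

**Step 1: representations and Plancherel measure.** This step reduces $\hat f$ to Weyl transforms. By the normal form of real skew matrices, for $\lambda\in\Lambda$ there are an orthonormal basis $e_1,\dots,e_n,f_1,\dots,f_n,g_1,\dots,g_r$ of $\mathbb R^m$ and numbers $\nu_j(\lambda)>0$ with $\beta_\lambda(e_i,f_j)=\nu_j\delta_{ij}$ and all other pairings zero, up to skew symmetry. The relation between $\lambda$ and admissible bases is closed in $\Lambda\times O(m)$ with nonempty compact fibers, so by Kuratowski–Ryll-Nardzewski the basis can be chosen Borel in $\lambda$. In the coordinates $z=(u,v,w)$ of this basis, and for $\mu\in\mathbb R^r$, put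
$$\pi_{\lambda,\mu}(z,t)=e^{2\pi i(\lambda\cdot t+\mu\cdot w)}\,\pi(\nu^{1/2}u,\nu^{1/2}v),$$
where $\nu^{1/2}$ acts coordinatewise. Since $[(\nu^{1/2}u,\nu^{1/2}v),(\nu^{1/2}u',\nu^{1/2}v')]=\beta_\lambda(z,z')$, Lemma 2.1 shows that this is an irreducible representation. They are pairwise inequivalent: the elements $(0,t)$ determine $\lambda$, and the scalars on the radical of $\beta_\lambda$ determine $\mu$. Let
$$f^{\lambda,\mu}(u,v)=\iint f(u,v,w,t)e^{2\pi i(\lambda\cdot t+\mu\cdot w)}dw\,dt,\qquad|\nu|=\prod_j\nu_j .$$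
A change of variables gives
$$\hat f(\pi_{\lambda,\mu})=|\nu|^{-1}W\big(f^{\lambda,\mu}(\nu^{-1/2}\,\cdot)\big),\qquad\|\hat f(\pi_{\lambda,\mu})\|_2^2=|\nu|^{-2}|\nu|\,\|f^{\lambda,\mu}\|_2^2=|\nu|^{-1}\|f^{\lambda,\mu}\|_2^2 .$$
For fixed $\lambda$ the change of coordinates in $z$ is orthogonal, so Euclidean Plancherel shows $\int\|\hat f(\pi_{\lambda,\mu})\|_2^2\,|\nu(\lambda)|\,d\mu\,d\lambda=\|f\|_2^2$, and by uniqueness the Plancherel measure is $|\nu(\lambda)|\,d\mu\,d\lambda$. Matrix coefficients of $\hat f(\pi_{\lambda,\mu})$ are measurable in $(\lambda,\mu)$ by the Borel choice, and so are the $\mathcal S^q$ norms by (2.1) with a countable dense family of $Y$.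

**Step 2: upper bound, $1<p<2$.** Again each coordinate yields one factor $B_p$. By Theorem B,
$$|\nu|^{1/q}\|\hat f(\pi_{\lambda,\mu})\|_q\le B_p^{2n}|\nu|^{1/q-1+1/p}\|f^{\lambda,\mu}\|_p=B_p^{2n}\|f^{\lambda,\mu}\|_p .$$
For fixed $\lambda$ take $L^q$ norms in $\mu$. With $f^\lambda(z)=\int f(z,t)e^{2\pi i\lambda\cdot t}dt$, Minkowski and Babenko–Beckner on $\mathbb R^r$ bound the result by $B_p^{2n+r}\|f^\lambda\|_{L^p(\mathbb R^m)}$ (trivially if this is infinite). Then take $L^q$ norms in $\lambda$ and use Minkowski and Babenko–Beckner on $\mathbb R^k$. The bound is $B_p^{2n+r+k}\|f\|_p=B_p^{\dim G}\|f\|_p$.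

**Step 3: lower bound, $1<p<2$.** We test on the same kind of Gaussians as for $\mathbb H_n$. Take $f(z,t)=e^{-\pi|z|^2/s}k(t)$ with $k(t)=e^{-\pi|t|^2}$. Then $f^{\lambda,\mu}(u,v)=\hat k(\lambda)s^{r/2}e^{-\pi s|\mu|^2}e^{-\pi|(u,v)|^2/s}$, and after scaling by $\nu^{-1/2}$ the Weyl transform is a tensor product of $n$ one-dimensional ones, so
$$\|\hat f(\pi_{\lambda,\mu})\|_q=\hat k(\lambda)\,s^{r/2}e^{-\pi s|\mu|^2}\prod_j\nu_j^{-1}\omega_1(s\nu_j).$$
Now $\int e^{-\pi qs|\mu|^2}d\mu=(qs)^{-r/2}$, and $\nu_j^{1-q}=\nu_j^{-q/p}=s^{q/p}(s\nu_j)^{-q/p}$. The total power of $s$ is $\frac{(q-1)r}2+\frac{qn}p=\frac{qr}{2p}+\frac{2qn}{2p}=\frac{qm}{2p}$: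
$$\|\hat f\|_{L^q(\hat G)}^q=s^{\frac{qm}{2p}}q^{-r/2}\int\hat k(\lambda)^q\prod_j\big[(s\nu_j)^{-1/p}\omega_1(s\nu_j)\big]^qd\lambda,\qquad\|f\|_p=(s/p)^{m/2p}\|k\|_p .$$
By (3.1) each factor $[\,\cdot\,]^q$ tends to $q^{-1}$ as $s\to0$. Fatou gives
$$\liminf_{s\to0}\frac{\|\hat f\|_{L^q(\hat G)}}{\|f\|_p}\ge p^{m/2p}\,q^{-(r/2+n)/q}\,\frac{\|\hat k\|_q}{\|k\|_p}=p^{m/2p}q^{-m/2q}\cdot p^{k/2p}q^{-k/2q}=B_p^{m+k}.$$

**Step 4: the endpoints.** For $p=2$ the claim is Plancherel. For $p=1$, $H_1(G)\le1$ by the triangle inequality. For the $f$ of Step 3, $\|f\|_1=s^{m/2}$, and by Lemma 3.1, when all $s\nu_j<2$,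
$$\frac{\|\hat f(\pi_{\lambda,\mu})\|_{op}}{\|f\|_1}=\hat k(\lambda)\,e^{-\pi s|\mu|^2}\prod_j\frac2{2+s\nu_j}.$$
This tends to $1$ as $(\lambda,\mu)\to0$ within $\Lambda\times\mathbb R^r$, because $\nu_j(\lambda)\le C|\lambda|$, and $\Lambda\times\mathbb R^r$ is conull. So the essential supremum is at least $1$, and $H_1(G)=1=B_1^{\dim G}$. $\square$
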